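# A graph whose inverse domination number exceeds its independence number

## An eight-vertex graph with an expensive way to be dominated

All graphs here are finite and simple. If $T$ and $S$ are sets of vertices, we say that $T$ **dominates** $S$ if every vertex of $S$ lies in $T$ or has a neighbor in $T$. We write $N(v)$ for the set of neighbors of $v$, and $N[v]=\{v\}\cup N(v)$. So one vertex $v$ dominates exactly the set $N[v]$.

Consider a graph $H$ on eight vertices, in three groups:
$$A=\{a^0,a^1\},\qquad B=\{b^0,b^1\},\qquad P=\{p^{00},p^{01},p^{10},p^{11}\}.$$
All superscripts are in $\{0,1\}$. The edges are the following, and no others.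

- Every $a^e$ is adjacent to every $b^f$. (But $a^0,a^1$ are not adjacent, and $b^0,b^1$ are not adjacent.)
- The four vertices of $P$ form a clique.
- $p^{ef}$ is adjacent to $a^e$ and to $b^f$.

Thus $A\cup B$ is a 4-cycle, and the four vertices of $P$ correspond to its four edges $a^eb^f$. The closed neighborhoods are
$$N[a^e]=\{a^e\}\cup B\cup\{p^{e0},p^{e1}\},\quad N[b^f]=\{b^f\}\cup A\cup\{p^{0f},p^{1f}\},\quad N[p^{ef}]=P\cup\{a^e,b^f\}.\tag{1}$$

Two vertices can dominate $H$: for instance $\{a^0,a^1\}$ dominates $B$, and each $p^{ef}$ is adjacent to $a^e$. But suppose we insist that the dominating set contain a vertex of $A$ *and* a vertex of $B$. Then $\{a^e,b^f\}$ fails, because it misses $p^{1-e,1-f}$. Three vertices are needed, and three suffice: $\{a^0,b^0,p^{11}\}$ dominates $H$. On the other hand an independent set in $H$ never has more than two vertices. The whole lecture lives on this gap between "three" and "two". Here is the precise statement.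

**Lemma 1.** Let $T\subseteq V(H)$.

- (a) The largest independent set of $H$ has size $2$.
- (b) If $T$ dominates $A\cup B$, or $A\cup P$, or $B\cup P$, then $|T|\ge2$.
- (c) If $T$ dominates $H$ and meets both $A$ and $B$, then $|T|\ge 3$.

*Proof.* (a) Let $J$ be independent. If $p^{ef}\in J$, then by (1) the other vertices of $J$ lie in $\{a^{1-e},b^{1-f}\}$; these two are adjacent, so at most one of them is in $J$, and $|J|\le2$. If $J\cap P=\emptyset$, then $J\subseteq A$ or $J\subseteq B$, because every vertex of $A$ is adjacent to every vertex of $B$; again $|J|\le2$. The set $\{a^0,a^1\}$ is independent.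

(b) The empty set dominates nothing, so we only check that a single vertex never suffices. Read (1):

- $a^e$ misses $a^{1-e}$, so it dominates neither $A\cup B$ nor $A\cup P$; it misses $p^{1-e,0}$, so it does not dominate $B\cup P$.
- $b^f$ misses $b^{1-f}$, so it dominates neither $A\cup B$ nor $B\cup P$; it misses $p^{0,1-f}$, so it does not dominate $A\cup P$.
- $p^{ef}$ misses $a^{1-e}$ and $b^{1-f}$. Each of the three sets contains $A$ or contains $B$, so it dominates none of them.

(c) A set with at most two vertices that meets both $A$ and $B$ is $\{a^e,b^f\}$ for some $e,f$. By (1) it does not dominate $p^{1-e,1-f}$. $\square$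

What is $H$ for? We shall chain $m$ copies of it into a graph in which independent sets pay $2$ per copy, while a certain kind of dominating set pays $3$ per copy. The next section says which kind.

## Dominating sets that avoid a minimum dominating set

**Definition.** A set $D\subseteq V(G)$ is a *dominating set* of $G$ if it dominates $V(G)$. The *domination number* $\gamma(G)$ is the smallest size of a dominating set. The *independence number* $\alpha(G)$ is the largest size of an independent set.

We use one textbook fact: a maximal independent set $J$ of a graph is dominating, since a vertex outside $J$ without a neighbor in $J$ could be added to $J$. In particular $\gamma\le\alpha$.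

Now suppose that $G$ has no isolated vertices and that $D$ is a minimum dominating set. Then $V(G)\setminus D$ is also dominating, which is to say that every $d\in D$ has a neighbor outside $D$. Indeed, suppose $d\in D$ has all its neighbors in $D$. It has at least one, so $D\setminus\{d\}$ dominates $d$. No vertex outside $D$ is adjacent to $d$, so each of them is dominated by $D\setminus\{d\}$. Thus $D\setminus\{d\}$ is a smaller dominating set, a contradiction.

**Definition.** Let $G$ have no isolated vertices. An *inverse dominating set* is a dominating set $I$ of $G$ with $I\subseteq V(G)\setminus D$ for some minimum dominating set $D$. The *inverse domination number* $\gamma'(G)$ is the smallest size of an inverse dominating set, over all choices of $D$.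

*Example: the star $K_{1,n}$, $n\ge2$.* The center is the only minimum dominating set. A dominating set among the leaves must contain every leaf, because leaves are pairwise nonadjacent. So $\gamma'=n=\alpha$.

*Example: $K_{2,n}$, $n\ge3$.* Let $c,c'$ be the two vertices of the small side; call the others leaves. No vertex is adjacent to all the others, so $\gamma=2$, and $\{c,c'\}$ is a minimum dominating set. If we use $D=\{c,c'\}$, we are left with leaves only, and need all $n$ of them. But $D=\{c,\ell\}$ with $\ell$ a leaf is also a minimum dominating set, and then $\{c',\ell'\}$, with $\ell'\ne\ell$ another leaf, is dominating and avoids $D$. So $\gamma'=2$, while $\alpha=n$. The choice of $D$ matters a great deal. If we want $\gamma'$ to be large, it helps to have a *unique* minimum dominating set.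

The question, from "$\gamma'$-Realizability and Other Musings on Inverse Domination" (https://core.ac.uk/download/229154379.pdf), is this: is $\gamma'(G)\le\alpha(G)$ for every graph $G$ without isolated vertices? The answer is no, and we shall prove the following two theorems.

**Theorem 1.** For every integer $m\ge2$ there is a connected graph $G_m$ on $12m+1$ vertices with a unique minimum dominating set and
$$\gamma(G_m)=2m+1,\qquad\alpha(G_m)=2m+2,\qquad\gamma'(G_m)=3m.$$
So $\gamma'(G_m)>\alpha(G_m)$ for every $m\ge3$. Moreover $\gamma'-\alpha=m-2$ is unbounded, and $\gamma'/\alpha\to3/2$.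

The first counterexample in the family is $G_3$, with $37$ vertices, $\gamma=7$, $\alpha=8$ and $\gamma'=9$.

**Theorem 2.** Let $G$ have no isolated vertices. For every minimum dominating set $D$ there is a dominating set $I\subseteq V(G)\setminus D$ with $|I|\le\alpha(G)+\lceil\gamma(G)/2\rceil-1$. Consequently:

- $\gamma'(G)\le\alpha(G)+\lceil\gamma(G)/2\rceil-1$. In particular $\gamma'\le\alpha$ if $\gamma\le2$.
- $\gamma'(G)\le\lfloor3\alpha(G)/2\rfloor-1$ if $\alpha(G)\ge2$.

Together they show that $\sup\gamma'(G)/\alpha(G)=3/2$ over all graphs without isolated vertices, and that the supremum is not attained. So $3/2$ is the sharp constant.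

## Maximal independent sets outside $D$, and the vertices they leave uncovered

Fix a minimum dominating set $D$. The natural attempt to prove $\gamma'\le\alpha$ is to take a maximal independent set $I^*$ of $G-D$. It has at most $\alpha$ vertices, it avoids $D$, and it dominates $V\setminus D$. The only possible trouble is the set $U\subseteq D$ of vertices with no neighbor in $I^*$. We may not add $U$ itself, but we can add, for each $u\in U$, one neighbor of $u$ outside $D$. The result dominates $G$ and has at most $|I^*|+|U|$ vertices.

What do we gain in return? There are no edges between $I^*$ and $U$, so for every independent $J'\subseteq U$ the set $I^*\cup J'$ is independent. Hence $\alpha\ge|I^*|+|J'|$. The attempt therefore succeeds whenever $U$ is independent: then $|I^*|+|U|\le\alpha$.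

**Case $\gamma=1$.** Here $D=\{d\}$ with $d$ adjacent to all other vertices. The set $I^*$ is nonempty, so it dominates $d$, and $U=\emptyset$. Hence $\gamma'\le\alpha$.

**Case $\gamma=2$.** Every vertex outside $D$ has a neighbor in $D$, so a nonempty $I^*$ covers at least one vertex of $D$. Thus $|U|\le1$, so $U$ is independent, and $\gamma'\le\alpha$.

**Case $\gamma=3$.** Now $|U|\le2$. If the two vertices of $U$ are adjacent, we spend $|I^*|+2$ but can only certify $\alpha\ge|I^*|+1$. This is the exact point where the attempt stops: two uncovered *adjacent* vertices of $D$ cost two and return only one.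

The obstruction also tells us how to build a counterexample. We make $D$ a clique, so that a large uncovered set $U$ returns only one vertex; and we arrange that an independent set outside $D$ cannot cover much of $D$. In $H$ an independent set cannot meet both $A$ and $B$. So let one vertex of $D$ watch over $A$ and another over $B$: an independent set inside $H$ covers at most one of the two.

## Gluing $m$ copies of $H$ along two cliques

Let $m\ge2$, and let $i$ run over $1,\dots,m$. The graph $G_m$ has the following vertices.

- $D=\{d_0\}\cup\{u_i,v_i:1\le i\le m\}$, with $2m+1$ vertices.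
- $Q=\{x_i,y_i:1\le i\le m\}$, with $2m$ vertices.
- For each $i$, a copy $H_i$ of $H$, with vertex groups $A_i=\{a_i^0,a_i^1\}$, $B_i=\{b_i^0,b_i^1\}$, $P_i=\{p_i^{ef}\}$.

Its edges are the following, and no others.

- $D$ is a clique and $Q$ is a clique; $x_iu_i$ and $y_iv_i$ are edges.
- Inside $H_i$ we have the edges of $H$.
- $u_i$ is adjacent to both vertices of $A_i$, $v_i$ to both vertices of $B_i$, and $d_0$ to all vertices of $P_1\cup\dots\cup P_m$.

We write $H_i$ also for its vertex set. There are $8m+(2m+1)+2m=12m+1$ vertices. The graph is connected: $D$ is a clique, each $H_i$ is connected and joined to $D$, and each vertex of $Q$ is joined to $D$. Hence there are no isolated vertices.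

Note that every vertex outside $D$ has exactly one neighbor in $D$: it is $u_i$ for vertices of $A_i$ and for $x_i$, it is $v_i$ for vertices of $B_i$ and for $y_i$, and it is $d_0$ for vertices of $P_i$.

Each part has a job, and we can see it by deleting the part.

*Without $P$ and $d_0$.* Delete all $P_i$ and $d_0$. Then $\{u_i,v_i:1\le i\le m\}$ is a minimum dominating set, of size $2m$. To see this, take a dominating set $X$ and an index $i$. If $X$ contains neither $u_i$ nor $v_i$, it must dominate the 4-cycle $A_i\cup B_i$ from within, which takes at least two vertices. If it contains exactly one of them, it needs at least one vertex of $A_i\cup B_i$ for the other side. So each $i$ accounts for at least two vertices of $X$. Now $\{a_i^0,b_i^0:1\le i\le m\}\cup\{x_1\}$ is a dominating set disjoint from it, so $\gamma'\le2m+1$. But $\{a_i^0,a_i^1:1\le i\le m\}\cup\{v_1,x_1\}$ is independent, so $\alpha\ge2m+2$, and there is no counterexample. The set $P$ is what spoils the cheap pair $\{a_i^0,b_i^0\}$.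

*Without $Q$.* We return to this after the proof of Theorem 1, when the needed inequalities are at hand. Without $Q$ the vertex $v_1$ can be replaced in $D$ by $a_1^0$, and uniqueness is lost.

## The set $D$ is the unique minimum dominating set

For a set $X$ of vertices put $X_i=X\cap H_i$ and $s_i=|X\cap\{u_i,v_i\}|$.

The only neighbor outside $H_i$ of a vertex of $A_i$, $B_i$, $P_i$ is $u_i$, $v_i$, $d_0$, respectively. So for a dominating set $X$:
$$u_i\notin X\Rightarrow X_i\text{ dominates }A_i;\qquad v_i\notin X\Rightarrow X_i\text{ dominates }B_i;\qquad d_0\notin X\Rightarrow X_i\text{ dominates }P_i.\tag{2}$$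

**Step 1: sets that avoid $D$ pay three per copy.** This is the heart of the example, and it gives the lower bound for $\gamma'$ later. We claim that if $X$ is a dominating set with $X\cap D=\emptyset$, then
$$|X_i|+|X\cap\{x_i,y_i\}|\ge3\quad\text{for every }i,\qquad\text{so}\quad|X|\ge3m.\tag{3}$$
By (2), $X_i$ dominates all of $H_i$, so $|X_i|\ge2$ by Lemma 1(b). If $|X_i|\ge3$ we are done. If $|X_i|=2$, then by Lemma 1(c) $X_i$ misses $A_i$ or misses $B_i$. Suppose it misses $A_i$. The vertex $u_i\notin X$ must have a neighbor in $X$. Its neighbors are the vertices of $A_i$, the vertex $x_i$, and vertices of $D$; only $x_i$ is possible. So $x_i\in X$. If $X_i$ misses $B_i$, the same argument with $v_i$ gives $y_i\in X$. This proves the inequality for each $i$. The sets $H_i\cup\{x_i,y_i\}$ are disjoint, so summing gives $|X|\ge3m$.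

**Step 2: three local inequalities for an arbitrary dominating set.** These let us count a dominating set $X$ copy by copy.

(i) *For every $i$, $s_i+|X_i|\ge2$.* If $s_i=2$ this is clear. If $s_i=1$, then by (2) $X_i$ dominates $A_i$ or $B_i$, so $|X_i|\ge1$. If $s_i=0$, then $X_i$ dominates $A_i\cup B_i$, so $|X_i|\ge2$ by Lemma 1(b).

(ii) *If $d_0\notin X$ and $s_i\ge1$, then $s_i+|X_i|\ge3$.* If $s_i=2$, then $X_i$ dominates $P_i$, so $|X_i|\ge1$. If $s_i=1$, then $X_i$ dominates $A_i\cup P_i$ or $B_i\cup P_i$, so $|X_i|\ge2$ by Lemma 1(b).

(iii) *If some $u_i\notin X$ or some $v_i\notin X$, then $X\cap Q\ne\emptyset$.* If $u_i\notin X$, consider $x_i$: it must be dominated, and $N[x_i]=Q\cup\{u_i\}$, so $X$ meets $Q$. If $v_i\notin X$, consider $y_i$ with $N[y_i]=Q\cup\{v_i\}$.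

**Step 3: a dominating set that does not contain $D$ has at least $2m+2$ vertices.** Let $X$ be a dominating set with $D\not\subseteq X$. The sets $H_i\cup\{u_i,v_i\}$, the set $\{d_0\}$ and the set $Q$ are disjoint, so contributions from Step 2 add up. There are four cases, which cover everything.

- *$d_0\in X$.* Since $D\not\subseteq X$, some $u_i$ or $v_i$ is missing. By (i) and (iii), $|X|\ge1+2m+1=2m+2$.
- *$d_0\notin X$ and all $u_i,v_i$ are in $X$.* Then (ii) applies to every $i$, so $|X|\ge3m\ge2m+2$, since $m\ge2$.
- *$d_0\notin X$, some $u_i$ or $v_i$ is not in $X$, and $X\cap D\ne\emptyset$.* As $d_0\notin X$, some $s_j\ge1$. Use (ii) for this $j$, (i) for the other $m-1$ indices, and (iii): $|X|\ge3+2(m-1)+1=2m+2$.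
- *$X\cap D=\emptyset$.* By (3), $|X|\ge3m\ge2m+2$.

**Step 4: conclusion for $\gamma$.** The set $D$ is dominating: $d_0$, $u_i$, $v_i$ take care of $P_i$, $A_i$, $B_i$, and $x_i,y_i$ are adjacent to $u_i,v_i$. It has $2m+1$ vertices. A dominating set other than $D$ either properly contains $D$ or does not contain it; in both cases it has at least $2m+2$ vertices. Hence $\gamma(G_m)=2m+1$, and $D$ is the unique minimum dominating set.

## Independence and inverse domination in $G_m$

**Step 5: $\alpha(G_m)=2m+2$.** An independent set has at most two vertices in each $H_i$ by Lemma 1(a), at most one in the clique $D$ and at most one in the clique $Q$. So $\alpha\le2m+2$. For the converse, take $\{a_i^0,a_i^1:1\le i\le m\}\cup\{d_0,x_1\}$. The neighbors of $d_0$ lie in $D$ and in the sets $P_i$; those of $x_1$ lie in $Q\cup\{u_1\}$; and $a_i^0,a_i^1$ are not adjacent, while different copies of $H$ are not joined. So this set is independent, of size $2m+2$.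

**Step 6: $\gamma'(G_m)=3m$.** As $D$ is the only minimum dominating set, every inverse dominating set is disjoint from $D$, and (3) gives at least $3m$ vertices. For the upper bound let
$$I=\bigcup_{i=1}^m\{p_i^{00},\,a_i^1,\,y_i\}.$$
Then $|I|=3m$ and $I\cap D=\emptyset$. It is dominating:

- in $H_i$, the vertex $p_i^{00}$ dominates $P_i$, $a_i^0$, $b_i^0$, and $a_i^1$ dominates $a_i^1$, $b_i^0$, $b_i^1$;
- $Q$ is a clique that meets $I$;
- $d_0$ is adjacent to $p_1^{00}$, each $u_i$ to $a_i^1$, and each $v_i$ to $y_i$.

So $\gamma'(G_m)=3m$. Finally, $3m-(2m+2)=m-2$, which is positive exactly for $m\ge3$ and is unbounded, and $3m/(2m+2)\to3/2$. This proves Theorem 1, and $\gamma'(G_3)=9>8=\alpha(G_3)$ answers the question in the negative. $\square$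

*What $Q$ is for.* Delete $Q$ from $G_m$, and call the result $G$. Statements (2), (i) and (ii) use only the copies of $H$ and $D$, so they remain true for $G$.

First, $\gamma(G)=2m+1$. The set $D$ still dominates. Conversely, let $X$ be dominating. If $d_0\in X$, then (i) gives $|X|\ge1+2m$. If $d_0\notin X$ but $X\cap D\ne\emptyset$, then (ii) for one index and (i) for the rest give $|X|\ge3+2(m-1)=2m+1$. If $X\cap D=\emptyset$, then $X_i$ dominates $H_i$ and must also meet $A_i$ and $B_i$, to cover $u_i$ and $v_i$; so $|X_i|\ge3$ by Lemma 1(c), and $|X|\ge3m\ge2m+1$.

Now $D'=(D\setminus\{v_1\})\cup\{a_1^0\}$ is also a minimum dominating set, because $a_1^0$ dominates $B_1$ and $v_1$ is adjacent to $d_0$. The set $\{v_1\}\cup\{p_i^{00},a_i^1:1\le i\le m\}$ avoids $D'$. It dominates every $H_i$ as in Step 6, and $v_1$ dominates $D$. It has $2m+1$ vertices, so $\gamma'(G)\le2m+1$. But $\{a_i^0,a_i^1:1\le i\le m\}\cup\{d_0\}$ is independent of size $2m+1$, so $\gamma'(G)\le\alpha(G)$. The clique $Q$ blocks such exchanges, through (iii), at the price of one extra unit in $\alpha$.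

## Covering at least half of $D$: proof of Theorem 2

We return to the attempt with a maximal independent set $I^*$ of $G-D$, and keep the repair by one outside neighbor for each uncovered vertex. With an arbitrary $I^*$ we know little about the size of $U$. The remedy is to choose the independent set so that it covers as many vertices of $D$ as possible, and then to use the minimality of $D$ to show that "as many as possible" is about half of $D$ or more, unless $U$ contains a large independent set that pays for itself.

Let $G$ have no isolated vertices, let $D$ be a minimum dominating set, and let $k=|D|=\gamma(G)$. As shown earlier, every vertex of $D$ has a neighbor outside $D$. For an independent set $J\subseteq V\setminus D$ let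
$$W(J)=N(J)\cap D,\qquad\text{where } N(J)=\bigcup_{z\in J}N(z).$$
This is the part of $D$ covered by $J$.

**Step 1: a small independent set with maximum coverage.** Choose an independent $I_0\subseteq V\setminus D$ with $h:=|W(I_0)|$ maximum and, subject to that, $|I_0|$ minimum. Put $W=W(I_0)$ and $U=D\setminus W$. We claim
$$|I_0|\le h.\tag{4}$$
Let $z\in I_0$. If every neighbor of $z$ in $W$ were also adjacent to another vertex of $I_0$, then $I_0\setminus\{z\}$ would cover the same set $W$ with fewer vertices, against the choice of $I_0$. So $z$ has a private neighbor in $W$, adjacent to no other vertex of $I_0$. Choosing one private neighbor for each $z$ gives an injective map from $I_0$ to $W$, which proves (4).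

**Step 2: extend to dominate everything outside $D$.** Extend $I_0$ to a maximal independent set $I^*$ of $G-D$. Then $I^*$ dominates $V\setminus D$. Since $W(I^*)\supseteq W$ and $|W(I^*)|\le h=|W|$ by the maximality of $h$, we have $W(I^*)=W$. Hence $I^*$ covers every vertex of $W$, and there are no edges between $I^*$ and $U$.

**Step 3: repair the uncovered vertices.** Let $I$ consist of $I^*$ together with, for each $u\in U$, one neighbor of $u$ outside $D$. Then $I\subseteq V\setminus D$; it dominates $V\setminus D$ and $W$ through $I^*$, and $U$ through the added vertices. As $|U|=k-h$,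
$$|I|\le|I^*|+k-h.\tag{5}$$
If $h=k$, then nothing is added and $|I|=|I^*|\le\alpha\le\alpha+\lceil k/2\rceil-1$, because $k\ge1$. From now on $h<k$, so $U\ne\emptyset$.

**Step 4: a second dominating set, which bounds $h$ from below.** We want a dominating set built from $I_0$ and as little of $D$ as possible; its size is at least $k$. Let $U'$ be the set of vertices of $U$ with no neighbor in $W$. Let $J$ be a maximal independent set of $G[U']$, the subgraph induced by $U'$ (with $J=\emptyset$ if $U'=\emptyset$), and let $j=|J|$.

*Claim. $I_0\cup W\cup J$ dominates $G$.* We check the vertices by type.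

- Vertices of $W$ belong to the set.
- A vertex of $U\setminus U'$ has a neighbor in $W$, by the definition of $U'$.
- A vertex of $U'$ is dominated by $J$, since $J$ is a maximal independent set of $G[U']$.
- Let $y\in V\setminus D$. As $D$ dominates, $y$ has a neighbor in $D$. If it has one in $W$, it is dominated. Otherwise it has a neighbor in $U$. Vertices of $I_0$ have no neighbors in $U$, so $y\notin I_0$. If $y$ had no neighbor in $I_0$, then $I_0\cup\{y\}$ would be an independent subset of $V\setminus D$ covering $W$ and at least one vertex of $U$, against the maximality of $h$. So $y$ has a neighbor in $I_0$.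

This proves the claim. With the minimality of $D$ and (4),
$$k\le|I_0|+h+j\le2h+j.$$
So $h\ge(k-j)/2$, hence $k-h\le(k+j)/2$, and since $k-h$ is an integer,
$$k-h\le\lfloor(k+j)/2\rfloor.\tag{6}$$

**Step 5: a large independent set.** Here $\alpha$ receives its return. By Step 2, for every independent $J'\subseteq U$ the set $I^*\cup J'$ is independent, and the union is disjoint. Take $J'=J$, or take $J'$ to be a single vertex of $U$, which is possible since $U\ne\emptyset$. This gives
$$\alpha\ge|I^*|+\max(1,j).\tag{7}$$

**Step 6: combine.** From (5), (6) and (7),
$$|I|\le\alpha-\max(1,j)+\lfloor(k+j)/2\rfloor.$$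
If $j=0$, the right side is $\alpha+\lfloor k/2\rfloor-1\le\alpha+\lceil k/2\rceil-1$. If $j\ge1$, it equals
$$\alpha+\lfloor(k+j)/2\rfloor-j=\alpha+\lfloor(k-j)/2\rfloor\le\alpha+\lfloor(k-1)/2\rfloor=\alpha+\lceil k/2\rceil-1.$$
In both cases $|I|\le\alpha+\lceil k/2\rceil-1$. This is the first assertion of Theorem 2. Since $I$ is an inverse dominating set, $\gamma'\le\alpha+\lceil\gamma/2\rceil-1$. If $\gamma\le2$, then $\lceil\gamma/2\rceil-1=0$, and $\gamma'\le\alpha$.

**Step 7: the bound in terms of $\alpha$ alone.** Let $\alpha=\alpha(G)\ge2$. We know $\gamma\le\alpha$. Replacing $\gamma$ by $\alpha$ in the bound just proved would lose too much when $\gamma=\alpha$, so we treat that case separately.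

- If $\gamma\le\alpha-1$, then
$$\gamma'\le\alpha+\lceil(\alpha-1)/2\rceil-1=\alpha+\lfloor\alpha/2\rfloor-1=\lfloor3\alpha/2\rfloor-1.$$
- If $\gamma=\alpha$, then a maximum independent set is a dominating set of size $\gamma$, that is, a minimum dominating set. Run Steps 1 to 3 with this set as $D$. Now $U\subseteq D$ is independent, so $I^*\cup U$ is independent by Step 2. By (5), $\gamma'\le|I^*|+|U|\le\alpha$. As $\alpha\ge2$, we have $\lfloor\alpha/2\rfloor\ge1$, so $\alpha\le\lfloor3\alpha/2\rfloor-1$.

This proves Theorem 2. $\square$

*The steps on $G_m$.* It is instructive to run the construction on $G_m$. Let $J\subseteq V\setminus D$ be independent. In each $H_i$ it cannot meet both $A_i$ and $B_i$, so inside $H_i$ it covers at most one of $u_i,v_i$. It has at most one vertex in $Q$, which covers at most one more. Together with $d_0$ this gives $h\le m+2$. The set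
$$I_0=\{p_1^{00},\,y_1\}\cup\{a_i^1:1\le i\le m\}$$
is independent and covers $d_0$, $v_1$ and all $u_i$, so $h=m+2$. Every vertex outside $D$ has exactly one neighbor in $D$, so covering $m+2$ vertices takes $m+2$ vertices, and $I_0$ is an allowed choice. It extends to $I^*=\{p_i^{00},a_i^1:1\le i\le m\}\cup\{y_1\}$, which is independent of size $2m+1$ and dominates all the $H_i$ and $Q$, so it is maximal in $G_m-D$. Then $U=\{v_2,\dots,v_m\}$, a clique, and (5) reads $|I|\le(2m+1)+(m-1)=3m$, the true value of $\gamma'$. Since $D$ is a clique and $W\neq\emptyset$, we have $U'=\emptyset$ and $j=0$.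

## The constant $3/2$

We now find the best constant $c$ such that $\gamma'(G)\le c\,\alpha(G)$ for all graphs $G$ without isolated vertices.

If $\alpha(G)=1$, then $G$ is complete, with at least two vertices because it has no isolated vertex. Any one vertex is a minimum dominating set, and any other vertex is an inverse dominating set; so $\gamma'=1<\tfrac32$. If $\alpha(G)\ge2$, Theorem 2 gives $\gamma'\le\lfloor3\alpha/2\rfloor-1<\tfrac32\alpha$. Hence
$$\gamma'(G)<\tfrac32\,\alpha(G)\qquad\text{for every graph }G\text{ without isolated vertices}.$$
By Theorem 1, $\gamma'(G_m)/\alpha(G_m)=3m/(2m+2)\to3/2$. So the supremum of $\gamma'/\alpha$ is $3/2$, it is not attained, and the best constant is exactly $c=3/2$.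

The difference $\gamma'-\alpha$ is determined less exactly. For odd $\gamma=2m+1\ge5$, Theorem 2 gives $\gamma'-\alpha\le\lceil(2m+1)/2\rceil-1=m$, and $G_m$ has $\gamma'-\alpha=m-2$. So the largest possible value of $\gamma'-\alpha$ for this $\gamma$ lies between $m-2$ and $m$.
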